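\title{Sorted confusion and a counterexample to the confusion conjecture for chain logic}

\begin{abstract}
Chain logic is monadic second-order logic over finite trees with set quantifiers
restricted to chains. A regular tree language contains confusion if it admits a
multicontext in which the type plugged into any single hole says nothing about the
type of the result. Such a language is not definable in chain logic, and the
confusion conjecture asserts that confusion is the only obstruction. We disprove
the conjecture. We show that confusion spread over several sorts of types still
prevents definability in chain logic, and we construct regular languages $L_m$,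
$m\ge 4$, such that $L_m$ contains confusion with $r$ sorts exactly when
$r\ge m-2$. The language $L_4$ is nonconfusing and not definable in chain logic,
and for no fixed $r$ does the absence of $r$-sorted confusion characterize chain
logic.
\end{abstract}

\section{Chain logic and the confusion conjecture}\label{sec:problem}

A formula of monadic second-order logic can guess the whole run of a finite tree
automaton, one set of nodes per state, so it can define any regular tree language.
Chain logic may only guess sets that lie on one path. The question studied here is
whether the languages definable with this restriction are characterized by a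
certain forbidden pattern, called confusion. We first fix the definitions.

\subsection*{Trees, contexts and types}

Let $\Sigma$ be a finite alphabet. A \emph{tree} is a finite tree in which every
node has either no children or a left and a right child, and every node carries a
label from $\Sigma$. We write $a(s,t)$ for the tree with root label $a$, left
subtree $s$ and right subtree $t$. Nodes with children are \emph{inner} nodes.
Every node counts as its own ancestor; a \emph{chain} is a set of nodes totally
ordered by the ancestor relation, and a \emph{path} is the set of all ancestors of
a leaf. The empty set is a chain, and every chain is contained in a path.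

A \emph{multicontext} $C$ is a tree in which some leaves are replaced by
unlabeled \emph{holes}, drawn $\square$; the set of holes is $\mathrm{holes}(C)$.
A \emph{context} is a multicontext with exactly one hole; the \emph{empty
context} consists of a hole only. Given trees $s_v$ for $v\in\mathrm{holes}(C)$,
the tree $C[(s_v)]$ is obtained by plugging $s_v$ into $v$.

A tree language $L$ is \emph{regular} if there is a finite set $Q$ of values, a
bottom-up evaluation (the value of a leaf is a function of its label, the value of
an inner node is a function of its label and of the values of its two children)
and a set of accepting values such that $t\in L$ if and only if the value of the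
root of $t$ is accepting. Two trees $s,t$ are \emph{$L$-equivalent} if
$D[s]\in L\iff D[t]\in L$ for every context $D$, and an \emph{$L$-type} is a class
of this equivalence. Trees with the same value are $L$-equivalent, so a regular
language has finitely many types. If $s$ and $t$ are $L$-equivalent, then so are
$D[s]$ and $D[t]$, because contexts compose. Changing one hole at a time, we see
that the type of $C[(s_v)]$ depends only on the types of the $s_v$. For a
\emph{valuation} $\nu$ that assigns a type to each hole of $C$ we write $C[\nu]$
for this type and call it the \emph{outcome} of $\nu$.

\subsection*{Chain logic}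

Formulas of \emph{chain logic} have node variables $x,y,\dots$ and set variables
$X,Y,\dots$. The atomic formulas are $x=y$, $x\in X$, ``$x$ has label $a$'', and
``$y$ is the left child, the right child, a descendant of $x$''. Node variables
range over nodes and set variables range over chains. We write $CL$ for the class
of regular tree languages definable by a sentence of chain logic. For instance,
chain logic can say that the leftmost path has an odd number of nodes: this path
is the set of nodes none of whose ancestors is a right child, and the sentence
asks for a chain that contains the root and the leftmost leaf and contains exactly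
one node of each parent--child pair on this path.

\subsection*{Confusion}

The holes of a multicontext are leaves, so a chain in $C[(s_v)]$ enters at most
one of the trees $s_v$. If the type in a single hole gives no information about
the outcome, then a chain has no means of computing the outcome. The following
definition makes this precise, in a form that allows $C$ to be nested in itself.
For a set $\mathcal X$ of valuations of $C$, a pair $(\alpha,v)$ of a type and a
hole is \emph{$\mathcal X$-legal} if $\nu(v)=\alpha$ for some $\nu\in\mathcal X$.

\begin{definition}\label{def:confusion}
Let $L$ be regular and let $\Gamma$ be a set of at least two $L$-types. Let $C$ be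
a multicontext with at least one hole and let $\mathcal X$ be a nonempty set of
valuations $\mathrm{holes}(C)\to\Gamma$, called the \emph{constraint}. The pair
$(C,\mathcal X)$ is a \emph{$\Gamma$-confusion} if
\begin{enumerate}
\item[(1)] $C[\nu]\in\Gamma$ for every $\nu\in\mathcal X$;
\item[(2)] for every $\beta\in\Gamma$ and every $\mathcal X$-legal pair
$(\alpha,v)$ there is $\nu\in\mathcal X$ with $\nu(v)=\alpha$ and $C[\nu]=\beta$.
\end{enumerate}
The language $L$ \emph{contains confusion} if such $\Gamma,C,\mathcal X$ exist, and
it is \emph{nonconfusing} otherwise. The class of nonconfusing regular languages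
is denoted $NC$.
\end{definition}

The side conditions exclude empty cases: without a hole, or with
$\mathcal X=\emptyset$, there is no legal pair and (2) says nothing, and for
$|\Gamma|=1$ the empty context satisfies both conditions. The \emph{trivial
constraint} is the set of all valuations $\mathrm{holes}(C)\to\Gamma$.

\begin{example}\label{ex:basic}
(a) \emph{Parity.} Let $\Sigma=\{a,b\}$ and let $L$ consist of the trees with an
even number of nodes labeled $a$. The types are $0$ and $1$, the parity of this
number. The multicontext $b(\square,\square)$ adds the types in its holes modulo
$2$. If one hole holds $\alpha$, then $\beta-\alpha$ in the other hole gives the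
outcome $\beta$. With the trivial constraint this is a $\{0,1\}$-confusion.

(b) \emph{Boolean evaluation.} Let $\Sigma=\{\wedge,\vee\}$. A leaf labeled
$\wedge$ has value $1$, a leaf labeled $\vee$ has value $0$, and an inner node
computes the conjunction or disjunction of its children; $L$ consists of the trees
of value $1$, and the types are $0$ and $1$. With the trivial constraint,
$\wedge(\square,\square)$ is not a confusion, since $0$ in one hole forces the
outcome $0$. But
$C=\vee\bigl(\wedge(v_1,v_2),\wedge(v_3,v_4)\bigr)$ is one: whatever one hole
holds, the outcome is $0$ if the three other holes hold $0$ and $1$ if they hold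
$1$.

(c) \emph{Occurrence of a letter.} Let $L$ consist of the trees over $\{a,b\}$ with
some node labeled $a$; this language is in $CL$. Its types are ``yes'' and ``no'',
so a confusion must have $\Gamma=\{\text{yes},\text{no}\}$. A hole with the value
``yes'' forces the outcome ``yes'', so by (2) no pair $(\text{yes},v)$ is legal.
Then $\mathcal X$ consists of the single valuation that is ``no'' everywhere and
has only one outcome, again contradicting (2). So $L$ is nonconfusing.
\end{example}

It is known that a language containing confusion is not in $CL$, that is,
$CL\subseteq NC$; this is also the case $r=1$ of Theorem~\ref{thm:A} below. The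
\emph{confusion conjecture}, posed in \cite{source}, states the converse:
\begin{quote}
$CL=NC$; that is, every nonconfusing regular tree language is definable in chain
logic.
\end{quote}
The guess is a natural one. A language outside $CL$ has trees of different types
that sentences of a given size cannot tell apart, and so have, one expects, many
of their subtrees. There are finitely many types, so the same set $\Gamma$ of
indistinguishable types should recur at two depths, and the part of the tree
between the two depths should be a confusing multicontext. The weak point is that
different holes of this multicontext may carry \emph{different} sets of types.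
This is what we exploit.

\begin{theorem}\label{thm:main}
The regular language $L_4$ defined in Section~\ref{sec:languages} is nonconfusing
and is not definable in chain logic. Hence $CL\subsetneq NC$, and the confusion
conjecture is false.
\end{theorem}

\section{Sorted confusion}\label{sec:sorted}

In a confusion one set $\Gamma$ plays two roles: it contains the values of the
holes and the outcomes. We now allow several sets $\Gamma_1,\dots,\Gamma_r$, each
produced by its own multicontext, whose holes may draw on any of the sets.

\begin{definition}\label{def:sorted}
Let $L$ be regular and $r\ge1$. An \emph{$r$-sorted confusion} for $L$ consists,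
for each \emph{sort} $s\in\{1,\dots,r\}$, of a set $\Gamma_s$ of at least two
$L$-types, a multicontext $C_s$ with at least one hole, a map
$\sigma_s:\mathrm{holes}(C_s)\to\{1,\dots,r\}$, and a nonempty set $\mathcal X_s$
of valuations $\nu$ of $C_s$ with $\nu(v)\in\Gamma_{\sigma_s(v)}$ for all holes
$v$, such that for each $s$
\begin{enumerate}
\item[(1)] $C_s[\nu]\in\Gamma_s$ for every $\nu\in\mathcal X_s$;
\item[(2)] for every $\beta\in\Gamma_s$ and every $\mathcal X_s$-legal pair
$(\alpha,v)$ there is $\nu\in\mathcal X_s$ with $\nu(v)=\alpha$ and
$C_s[\nu]=\beta$.
\end{enumerate}
We write $NC_r$ for the class of regular languages without $r$-sorted confusion.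
\end{definition}

For $r=1$ this is Definition~\ref{def:confusion}, so $NC_1=NC$. An $r$-sorted
confusion becomes an $(r+1)$-sorted one if we let sort $r+1$ have the same data
$\Gamma_1,C_1,\sigma_1,\mathcal X_1$ as sort $1$; hence $NC_{r+1}\subseteq NC_r$.
Two simple consequences of the definition are used throughout.

\begin{lemma}\label{lem:basic}
In an $r$-sorted confusion, for every sort $s$:
\begin{enumerate}
\item[(a)] the root of $C_s$ is an inner node;
\item[(b)] every $\beta\in\Gamma_s$ is the outcome $C_s[\nu]$ of some
$\nu\in\mathcal X_s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $C_s$ has a hole, either its root is inner or $C_s$ is a single hole $v$.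
In the second case take $\nu\in\mathcal X_s$, $\alpha=\nu(v)$ and
$\beta\in\Gamma_s\setminus\{\alpha\}$. Every valuation with value $\alpha$ at $v$
has outcome $\alpha\neq\beta$, which contradicts (2).
(b) Since $\mathcal X_s\neq\emptyset$ and $C_s$ has a hole, a legal pair exists;
apply (2) to it.
\end{proof}

The first result says that sorted confusion is still an obstruction.

\begin{theorem}\label{thm:A}
A regular language that contains $r$-sorted confusion for some $r\ge1$ is not in
$CL$. That is, $CL\subseteq NC_r$ for every $r\ge 1$.
\end{theorem}

To refute the conjecture it remains to find a language whose sorted confusion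
cannot be compressed into one sort. Compression is often possible: one nests the
multicontexts until the sort $s$ reappears and plugs fixed trees into the holes of
other sorts (Remarks~\ref{rem:compress} and~\ref{rem:three} give two instances).
The languages $L_m$ are built so that plugging in fixed trees destroys
condition~(2). Their values are points in a plane over a finite field, colored by
their abscissa $1,\dots,m$. A gate of color $i$ reads one point of each other
color, checks that these points lie on a line, and outputs the point of color $i$
on that line. One input tells nothing about the output, since a line passes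
through any two points of different colors; this gives sorted confusion. Two
inputs determine the output, so a gate with two frozen inputs is frozen; this
prevents compression. The precise count is as follows.

\begin{theorem}\label{thm:hierarchy}
For every $m\ge4$ the regular language $L_m$ defined in
Section~\ref{sec:languages} is not in $CL$, and it contains $r$-sorted confusion if
and only if $r\ge m-2$. Consequently $L_{r+3}\in NC_r\setminus NC_{r+1}$ for all
$r\ge1$, so $NC_1\supsetneq NC_2\supsetneq\cdots$, and $CL\subsetneq NC_r$ for
every $r$.
\end{theorem}

Theorem~\ref{thm:main} is contained in the case $m=4$. We prove it separately in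
Section~\ref{sec:four}, because it is the smallest case of the argument and takes
only a few lines. Sections~\ref{sec:games} and~\ref{sec:proofA} prove
Theorem~\ref{thm:A}; they are independent of Sections~\ref{sec:languages}
and~\ref{sec:lower}.

\section{Games for chain logic}\label{sec:games}

To show that $L\notin CL$ we construct, for every $k$, two trees that satisfy the
same sentences of quantifier rank $k$ (the maximal nesting depth of quantifiers)
while only one of them is in $L$. The tool is the Ehrenfeucht--Fra\"{\i}ss\'e game.
Let $\mathfrak A,\mathfrak B$ be structures over the same finite relational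
signature. In each of $k$ rounds Spoiler picks an element of one structure and
Duplicator answers with an element of the other. Duplicator wins if the tuples
$\bar a$, $\bar b$ picked in $\mathfrak A$, $\mathfrak B$ satisfy the same atomic
formulas. We use the following textbook facts.
\begin{enumerate}
\item[(EF1)] Duplicator has a winning strategy in the $k$-round game if and only
if $\mathfrak A$ and $\mathfrak B$ satisfy the same first-order sentences of rank
at most $k$.
\item[(EF2)] This equivalence relation has finitely many classes.
\item[(EF3)] If Duplicator follows a winning strategy in the $k$-round game, then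
after $n\le k$ rounds the tuples picked so far satisfy the same first-order
formulas of rank at most $k-n$.
\end{enumerate}

\subsection*{The chain structure of a tree}

For a tree $t$ let $\mathrm{Ch}(t)$ be the structure whose elements are the chains
of $t$, with the relations
\begin{itemize}
\item $\mathrm{Emp}(X)$: $X=\emptyset$;\quad $\mathrm{Sing}(X)$: $|X|=1$;\quad
$\mathrm{Root}(X)$: $X=\{\text{root}\}$;
\item $X\subseteq Y$;\quad $\mathrm{Lab}_a(X)$ for $a\in\Sigma$: all nodes of $X$
have label $a$;
\item $\mathrm{LC}(X,Y)$, $\mathrm{RC}(X,Y)$, $\mathrm{Desc}(X,Y)$: $X=\{x\}$,
$Y=\{y\}$, and $y$ is the left child, the right child, a proper descendant of $x$.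
\end{itemize}
Equality of chains is mutual inclusion and needs no separate check. We write
$t\equiv_k t'$ if $\mathrm{Ch}(t)$ and $\mathrm{Ch}(t')$ satisfy the same
first-order sentences of rank at most $k$. By (EF2) the relation $\equiv_k$ has
finite index, and all trees are $\equiv_0$-equivalent because every atomic formula
contains a variable.

A sentence of chain logic of rank $k$ translates into a first-order sentence over
$\mathrm{Ch}(t)$ of the same rank: replace each node variable $x$ by a chain
variable $X_x$, replace $\exists x\,\varphi$ by
$\exists X_x\,(\mathrm{Sing}(X_x)\wedge\varphi)$ and $\forall x\,\varphi$ by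
$\forall X_x\,(\mathrm{Sing}(X_x)\to\varphi)$, replace $x\in Y$ by
$X_x\subseteq Y$, and replace the other atoms by their counterparts above. Hence
\begin{equation}\label{eq:translation}
t\equiv_k t'\ \Longrightarrow\ t,t'\text{ satisfy the same sentences of chain
logic of rank at most }k.
\end{equation}
The relations $\mathrm{Emp}$ and $\mathrm{Root}$ are not needed for the
translation. They are there so that games on subtrees can be glued together.

\begin{lemma}[Congruence]\label{lem:congruence}
If $D$ is a multicontext and $s_v\equiv_k s'_v$ for every hole $v$ of $D$, then
$D[(s_v)]\equiv_k D[(s'_v)]$.
\end{lemma}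

\begin{proof}
The nodes of $D[(s_v)]$ are the nodes of $D$ other than holes, called
\emph{$D$-nodes}, and the nodes of the trees $s_v$; likewise for $D[(s'_v)]$.
Duplicator maintains, for each hole $v$, a local $k$-round game on $(s_v,s'_v)$ in
which she follows a winning strategy. Suppose Spoiler picks a chain $X$ in
$D[(s_v)]$; a move in the other tree is treated with the roles exchanged. Let
$X_D$ be the set of $D$-nodes in $X$ and let $X_v$ be the part of $X$ in $s_v$.
Duplicator feeds $X_v$ as a Spoiler move to the local game at $v$, for every $v$,
obtains answers $X'_v$, and answers $X'=X_D\cup\bigcup_vX'_v$.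

The set $X'$ is a chain. Nodes in different trees $s_v$ are incomparable, so at
most one $X_v$ is nonempty, and by $\mathrm{Emp}$ the set $X'_v$ is nonempty
exactly when $X_v$ is. If all are empty, then $X'=X_D$. If $X_v\neq\emptyset$, the
nodes of $X_D$ are comparable with a node of $s_v$, so they are ancestors of the
hole $v$ and lie above the chain $X'_v$.

We check the atoms. The relations $\mathrm{Emp}$, $\subseteq$ and
$\mathrm{Lab}_a$ hold for chains if and only if they hold for the $D$-parts and for
all $v$-parts, and $\mathrm{Sing}(X)$ holds if and only if one part is a singleton
and the others are empty. If $D$ is a single hole $v$, then $\mathrm{Root}(X)$ is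
$\mathrm{Root}(X_v)$; otherwise it says that $X_D$ is the root of $D$ and all
$X_v$ are empty. All of this is preserved, since $D$-parts are copied and $v$-parts
come from the local games. In particular corresponding chains are both singletons
or both not, and corresponding singletons lie in corresponding parts. For
$\mathrm{LC},\mathrm{RC},\mathrm{Desc}$ consider singletons $\{x\},\{y\}$. If
$x,y$ are both $D$-nodes, they are copied. If both lie in $s_v$, the local game
applies. If $x$ is a $D$-node and $y$ lies in $s_v$, then $y$ is the left (right)
child of $x$ if and only if $v$ is the left (right) child of $x$ in $D$ and $y$ is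
the root of $s_v$, which the local game preserves by $\mathrm{Root}$; and $y$ is a
proper descendant of $x$ if and only if $v$ is. If $x$ lies in $s_v$ and $y$ does
not, then $y$ is not a descendant of $x$, and the three relations fail in both
trees.
\end{proof}

\subsection*{A tree seen from a path}

The first chain that Spoiler picks in a $(k+1)$-round game lies on a path $\pi$,
and $k$ rounds remain. From then on the tree is a word along $\pi$ with subtrees
hanging off it, and by the idea of Lemma~\ref{lem:congruence} only the
$\equiv_k$-classes of these subtrees matter. This suggests the following encoding.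

Let $\pi=(u_0,\dots,u_p)$ be a path of $t$, listed from the root. For $i<p$ the
\emph{side subtree} at $u_i$ is the subtree rooted at the child of $u_i$ that is not
$u_{i+1}$. The word $w_k(t,\pi)$ has positions $0,\dots,p$, identified with the
nodes of $\pi$. For $i<p$ its $i$-th letter is the triple
\[
(\text{label of }u_i,\ \text{direction from }u_i\text{ to }u_{i+1},\
{\equiv_k}\text{-class of the side subtree at }u_i),
\]
and its last letter is the label of $u_p$, a letter that is not a triple. The
alphabet $A_k$ of these letters is finite by (EF2).

Chains on $\pi$ are arbitrary sets of positions, so words are compared in full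
monadic second-order logic. View a word $w$ over $A_k$ as a structure whose
elements are the positions and the sets of positions of $w$, with the relations
``$x$ is a position'', $x<y$, $x=y$, $x\in Z$, and ``position $x$ carries the
letter $\ell$'' for $\ell\in A_k$. Write $w\sim_kw'$ if these structures satisfy
the same first-order sentences of rank at most $2k+4$. In the corresponding
\emph{word game} Spoiler picks a position or a set, and Duplicator must answer in
kind. The relation $\sim_k$ has finite index by (EF2), and
\begin{equation}\label{eq:concat}
w\sim_k w'\ \Longrightarrow\ wz\sim_k w'z\quad\text{for every word }z,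
\end{equation}
because Duplicator can copy positions of $z$, answer positions of $w$ or $w'$ by
her strategy for $(w,w')$, and split each set into its part in $z$, which she
copies, and the rest, which she feeds to that strategy.

\begin{lemma}[Paths]\label{lem:paths}
Suppose that for every path $\pi$ of $t$ there is a path $\pi'$ of $t'$ with
$w_k(t,\pi)\sim_kw_k(t',\pi')$, and for every path $\pi'$ of $t'$ there is such a
path $\pi$ of $t$. Then $t\equiv_{k+1}t'$.
\end{lemma}

\begin{proof}
We describe a winning strategy for Duplicator in the game with rounds
$0,1,\dots,k$. The hypothesis is symmetric, so we may assume that in round $0$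
Spoiler picks a chain $X_0$ of $t$. Choose a path $\pi=(u_0,\dots,u_p)\supseteq X_0$
and a path $\pi'=(u'_0,\dots,u'_{p'})$ of $t'$ with
$w_k(t,\pi)\sim_k w_k(t',\pi')$. Write $t_i$ and $t'_j$ for the side subtrees at
$u_i$ and $u'_j$. Duplicator starts the word game on the two words, follows a
winning strategy for $2k+4$ rounds, feeds it the set $X_0$, and answers with the
set $X'_0\subseteq\pi'$ that she obtains.

\emph{Rounds $1,\dots,k$.} Let Spoiler pick a chain $X$ of $t$; a chain of $t'$ is
treated with the roles exchanged. Put $P=X\cap\pi$ and $R=X\setminus\pi$.
Duplicator feeds the set $P$ to the word game and obtains $P'\subseteq\pi'$. If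
$R=\emptyset$, she answers $P'$. Otherwise $R$ lies in a single side subtree $t_i$,
since nodes in different side subtrees are incomparable, and
$P\subseteq\{u_0,\dots,u_i\}$, since the nodes of $\pi$ comparable with a node of
$t_i$ are $u_0,\dots,u_i$. Duplicator must find the side subtree of $t'$ in which
to answer, and for this she also feeds the \emph{position} $u_i$ to the word game,
obtaining a position $u'_j$. The two positions carry the same letter, which is a
triple; so $j<p'$, the side subtrees $t_i$ and $t'_j$ hang on the same side, and
$t_i\equiv_kt'_j$. Call $(i,j)$ a \emph{linked pair}. The word game preserves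
equality of positions, so the linked pairs form a partial bijection. For each
linked pair Duplicator maintains a local $k$-round game on $(t_i,t'_j)$ with a
winning strategy. She feeds $R$ to this game, obtains a chain $R'$ of $t'_j$,
nonempty by $\mathrm{Emp}$, and answers $X'=P'\cup R'$.

\emph{Counting moves.} Each local game receives at most one move per round, hence
at most $k$ moves. The word game receives one move in round $0$ and at most two in
each later round, hence at most $2k+1$, and at least three of its rounds stay
unused. By (EF3) every property of the sets and positions played that is
expressible in rank $3$ is preserved. For played sets $Z,Z_1,Z_2$ and a played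
position $u$ this covers:
\begin{itemize}
\item in rank $1$: $Z=\emptyset$; $Z_1\subseteq Z_2$; $Z=\{u\}$; all elements of $Z$
are $\le u$; all letters at $Z$ have tree label $a$;
\item in rank $2$: $|Z|=1$; $Z=\{\text{first position}\}$; and, for singletons
$Z_1=\{x\}$, $Z_2=\{y\}$, the relation $x<y$;
\item in rank $3$: for such singletons, $y=x+1$ and the letter at $x$ has a given
direction, expressed by $\exists x\in Z_1\,\exists y\in Z_2\,
(x<y\wedge\neg\exists z\,(x<z<y)\wedge\dots)$.
\end{itemize}

\emph{The answer is a chain.} All elements of $P$ are $\le u_i$, so all elements of
$P'$ are $\le u'_j$. They lie on $\pi'$ and are ancestors of all nodes of the chain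
$R'\subseteq t'_j$.

\emph{Atoms.} Let $X_n=P_n\cup R_n$ and $X'_n=P'_n\cup R'_n$, $0\le n\le k$, be the
chains picked, split into the part on the path and the rest. By construction
$(P_n,P'_n)$ is a pair of moves in the word game, and either
$R_n=R'_n=\emptyset$ or $(R_n,R'_n)$ is a pair of nonempty moves in the local game
of a linked pair. As the linked pairs form a partial bijection, nonempty $R_n,R_m$
lie in the same side subtree if and only if $R'_n,R'_m$ do.

The atoms $\mathrm{Emp}(X_n)$ and $\mathrm{Lab}_a(X_n)$ hold if and only if they hold
for both parts, $\mathrm{Sing}(X_n)$ if and only if one part is a singleton and the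
other is empty, and $\mathrm{Root}(X_n)$ if and only if $P_n$ is the first position
and $R_n=\emptyset$. The inclusion $X_n\subseteq X_m$ holds if and only if
$P_n\subseteq P_m$ and either $R_n=\emptyset$ or $R_n,R_m$ lie in the same side
subtree and $R_n\subseteq R_m$. All of these are preserved. For
$\mathrm{LC},\mathrm{RC},\mathrm{Desc}$ let $X_n=\{x\}$ and $X_m=\{y\}$. If
$x,y\in\pi$, then $y$ is the left (right) child of $x$ if and only if $y=x+1$ and
the direction at $x$ is left (right), and $y$ is a proper descendant of $x$ if and
only if $x<y$. If $x\in\pi$ and $y$ lies in $t_i$, then the position $u_i$ has been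
played; $y$ is the left (right) child of $x$ if and only if $P_n=\{u_i\}$, the node
$y$ is the root of $t_i$ and the direction at $u_i$ is right (left); and $y$ is a
proper descendant of $x$ if and only if $x\le u_i$. If $x,y$ lie in the same side
subtree, the local game applies. If $x\notin\pi$ and $y$ is on the path or in
another side subtree, the three relations fail in both trees.
\end{proof}

This is where the restriction to chains is used: the first move fits on a path, and
each later move meets at most one side subtree. An arbitrary set of nodes could
meet all side subtrees at once.

\section{Sorted confusion defeats chain logic}\label{sec:proofA}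

Fix a regular language $L$ and an $r$-sorted confusion
$(\Gamma_s,C_s,\sigma_s,\mathcal X_s)_{1\le s\le r}$. We want, for each $k$ and each
sort $s$, trees of all types in $\Gamma_s$ that are pairwise $\equiv_k$-equivalent.
Suppose we have them for $k$ and plug them into a deep nesting of the
multicontexts. By Lemma~\ref{lem:paths} the $\equiv_{k+1}$-class of the result is
determined by the set of $\sim_k$-classes of its path words. This set has bounded
size, so it is witnessed by a bounded number of holes. It therefore suffices to
change the type of the root while keeping a bounded number of holes fixed. The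
difficulty is that condition (2) allows us to fix only \emph{one} hole. Depth
repairs this, as the following example shows.

\begin{example}\label{ex:twoholes}
Let $C=\vee(\wedge(v_1,v_2),\wedge(v_3,v_4))$ be as in Example~\ref{ex:basic}(b).
Prescribing $0$ at $v_1$ and $v_3$ forces the outcome $0$. Now plug a copy of $C$
into each hole of $C$; the result has $16$ holes. Prescribe values at any two of
them, and let $\beta\in\{0,1\}$ be the desired outcome. If the two holes lie in the
same lower copy, fill the rest of that copy arbitrarily; this prescribes a value
at one hole of the upper copy, so (2) gives a valuation of the upper copy with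
outcome $\beta$, and the three other lower copies can produce the values it asks
for. If the two holes lie in different lower copies, take any valuation of the
upper copy with outcome $\beta$; each lower copy has at most one prescribed hole, so
by (2) it can produce the value asked for. In both cases there is a level at which
no copy of $C$ has two of its holes tied to prescribed values.
\end{example}

\subsection*{Nesting and runs}

Fix a sort $s$. \emph{Addresses from $s$} are finite sequences of holes, defined
together with their sorts: the empty sequence $\varepsilon$ is an address of sort
$s$, and if $p$ is an address of sort $u$ and $v\in\mathrm{holes}(C_u)$, then $pv$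
is an address of sort $\sigma_u(v)$, with \emph{parent} $p$. Let $C^0_s$ be the
empty context and let $C_s^n$ be obtained from $C_s$ by plugging
$C^{n-1}_{\sigma_s(v)}$ into each hole $v$. The holes of $C_s^n$ are the addresses
from $s$ of length $n$: the address $vp$ is the hole $p$ of the copy plugged into
$v$. Since each $C_u$ has a hole, so does $C_s^n$.

A \emph{run of height $n$ from $s$} assigns to every address $p$ of length at most
$n$ a type $\rho(p)\in\Gamma_{\mathrm{sort}(p)}$ such that, whenever $|p|<n$ and
$u=\mathrm{sort}(p)$, the valuation $v\mapsto\rho(pv)$ of $C_u$ belongs to
$\mathcal X_u$ and has outcome $\rho(p)$. Thus a run fills every copy of a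
multicontext in $C_s^n$ in a way its constraint allows. By induction on $n$, the
multicontext $C^n_s$ with type $\rho(p)$ at each hole $p$ has outcome
$\rho(\varepsilon)$; indeed $p\mapsto\rho(vp)$ is a run of height $n-1$ from
$\sigma_s(v)$ for each hole $v$ of $C_s$. By Lemma~\ref{lem:basic}(b) a type
$\rho(p)\in\Gamma_{\mathrm{sort}(p)}$ at an address can always be extended to the
children of $p$; in particular there are runs of every height with any prescribed
$\rho(\varepsilon)\in\Gamma_s$.

\begin{lemma}\label{lem:runs}
Let $\rho$ be a run of height $n$ from $s$, let $1\le j\le n$, and let $F$ be a set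
of addresses of length $j$ with pairwise distinct parents. For every
$\beta\in\Gamma_s$ there is a run $\rho'$ of height $n$ from $s$ with
$\rho'(\varepsilon)=\beta$ that agrees with $\rho$ on all addresses that have a
prefix in $F$.
\end{lemma}

\begin{proof}
Define $\rho'$ from the top, starting with $\rho'(\varepsilon)=\beta$. Let $|p|<n$,
$u=\mathrm{sort}(p)$, and let $\rho'(p)\in\Gamma_u$ be defined. We choose
$\nu\in\mathcal X_u$ with outcome $\rho'(p)$ and put $\rho'(pv)=\nu(v)$ for all
holes $v$ of $C_u$. If $pv_0\in F$ for some $v_0$, then $v_0$ is unique, and the
pair $(\rho(pv_0),v_0)$ is $\mathcal X_u$-legal because $\rho$ is a run; by (2) we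
can and do choose $\nu$ with $\nu(v_0)=\rho(pv_0)$. If $p$ has a prefix in $F$, then
$\rho'(p)=\rho(p)$ by induction, and we choose $\nu(v)=\rho(pv)$. The two cases are
exclusive, since the first has $|p|=j-1$ and the second $|p|\ge j$. In all other
cases we take any $\nu$ given by Lemma~\ref{lem:basic}(b).
\end{proof}

\begin{remark}\label{rem:compress}
If for some $s$ and $n\ge1$ all holes of $C_s^n$ have sort $s$, then $L$ contains
ordinary confusion. Let $\mathcal X$ be the set of restrictions to
$\mathrm{holes}(C^n_s)$ of runs of height $n$ from $s$. Then $(C^n_s,\mathcal X)$
is a $\Gamma_s$-confusion: (1) holds since the outcome is $\rho(\varepsilon)$, and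
(2) is Lemma~\ref{lem:runs} with $j=n$ and $F$ a single hole. So sorts that merely
alternate from level to level give nothing new.
\end{remark}

\subsection*{Indistinguishable trees of all types}

\begin{proposition}\label{prop:trees}
For every $k\ge0$ there are trees $T^k_{s,\alpha}$, for $1\le s\le r$ and
$\alpha\in\Gamma_s$, such that $T^k_{s,\alpha}$ has type $\alpha$ and
$T^k_{s,\alpha}\equiv_kT^k_{s,\beta}$ for all $s$ and all $\alpha,\beta\in\Gamma_s$.
\end{proposition}

\begin{proof}
For $k=0$ take any trees of the required types. Assume the statement for $k$. Let
$n$ be the number of triples consisting of a $\sim_k$-class, a sort and an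
$L$-type; it is finite because $L$ is regular. Fix a sort $s$. All runs below are
runs of height $n$ from $s$. For a run $\rho$ let $t_\rho$ be the tree obtained from
$C^n_s$ by plugging $T^k_{\mathrm{sort}(p),\rho(p)}$ into each hole $p$; its type is
$\rho(\varepsilon)$.

For two runs $\rho,\rho'$ and a hole $p$, both $\rho(p)$ and $\rho'(p)$ lie in
$\Gamma_{\mathrm{sort}(p)}$, so the trees plugged into $p$ are
$\equiv_k$-equivalent. By Lemma~\ref{lem:congruence}, the $\equiv_k$-class of the
subtree of $t_\rho$ rooted at any node or hole of $C^n_s$ does not depend on $\rho$.
Two things follow. For a path $\pi$ that ends in a leaf of $C^n_s$ which is not a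
hole, the word $w_k(t_\rho,\pi)$ does not depend on $\rho$. For a hole $p$, the word
$w_p$ formed by the letters of the proper ancestors of $p$ on a path through $p$
does not depend on $\rho$ either. Define the set of \emph{views} of $\rho$ by
\[
V(\rho)=\bigl\{\bigl([w_p]_{\sim_k},\ \mathrm{sort}(p),\ \rho(p)\bigr):\
p\in\mathrm{holes}(C^n_s)\bigr\},\qquad 1\le|V(\rho)|\le n .
\]
The sort is recorded because the tree plugged into $p$ depends on the sort as well
as the type; the sets $\Gamma_u$ may overlap.

\emph{(a) If $V(\rho)=V(\rho')$, then $t_\rho\equiv_{k+1}t_{\rho'}$.} We verify the
hypothesis of Lemma~\ref{lem:paths}; by symmetry it suffices to match each path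
$\pi$ of $t_\rho$. If $\pi$ passes through no hole, it is also a path of
$t_{\rho'}$, with the same word. Otherwise $\pi$ passes through a hole $p$ and
continues along a path $\tau$ of $T=T^k_{\mathrm{sort}(p),\rho(p)}$, so its word is
$w_p\,w_k(T,\tau)$. Since the view of $p$ belongs to $V(\rho')$, there is a hole
$p'$ with $w_{p'}\sim_kw_p$, $\mathrm{sort}(p')=\mathrm{sort}(p)$ and
$\rho'(p')=\rho(p)$. The same tree $T$ is plugged into $p'$ in $t_{\rho'}$, so
$t_{\rho'}$ has a path with word $w_{p'}\,w_k(T,\tau)$, which is
$\sim_k$-equivalent to $w_p\,w_k(T,\tau)$ by \eqref{eq:concat}.

\emph{(b) For every run $\rho$ and every $\beta\in\Gamma_s$ there is a run $\rho'$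
with $\rho'(\varepsilon)=\beta$ and $V(\rho')\supseteq V(\rho)$.} Choose a set
$F_0$ of holes, one for each element of $V(\rho)$, whose views under $\rho$ exhaust
$V(\rho)$. Let $a_j$ be the number of prefixes of length $j$ of elements of $F_0$.
Taking the parent maps the prefixes of length $j$ onto those of length $j-1$, so
$1=a_0\le a_1\le\dots\le a_n\le n$. These $n$ inequalities between $a_0$ and $a_n$
cannot all be strict, so $a_{j-1}=a_j$ for some $1\le j\le n$, and for this $j$ the
parent map is injective on the set $F$ of prefixes of length $j$.
Lemma~\ref{lem:runs} gives $\rho'$ with $\rho'(\varepsilon)=\beta$ that agrees with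
$\rho$ on $F_0$. The holes in $F_0$ have the same views under $\rho'$ as under
$\rho$.

Choose a run $\rho$ with $V(\rho)$ maximal under inclusion. By (b), for each
$\beta\in\Gamma_s$ there is a run $\rho_\beta$ with $\rho_\beta(\varepsilon)=\beta$
and $V(\rho_\beta)\supseteq V(\rho)$, hence $V(\rho_\beta)=V(\rho)$. By (a) the trees
$T^{k+1}_{s,\beta}=t_{\rho_\beta}$ are pairwise $\equiv_{k+1}$-equivalent, and
$T^{k+1}_{s,\beta}$ has type $\beta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\alpha\ne\beta$ be types in $\Gamma_1$, and let $D$ be a context that
distinguishes them. For every $k$ exactly one of the trees $D[T^k_{1,\alpha}]$,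
$D[T^k_{1,\beta}]$ is in $L$, and they are $\equiv_k$-equivalent by
Lemma~\ref{lem:congruence}. By \eqref{eq:translation} no sentence of chain logic of
rank at most $k$ defines $L$. As $k$ is arbitrary, $L\notin CL$.
\end{proof}

\section{The languages $L_m$}\label{sec:languages}

\subsection*{Lines, gates and values}

Let $m\ge4$, let $I=\{1,\dots,m\}$ be the set of \emph{colors}, let $q$ be the least
prime with $q\ge m$, and let $\mathbb F=\mathbb F_q$. A \emph{point of color $i$} is
a pair $(i,c)$ with $i\in I$, $c\in\mathbb F$. A \emph{line} is a map
$\lambda:I\to\mathbb F$ of the form $\lambda(j)=a+bj$ with $a,b\in\mathbb F$, and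
$\Lambda$ is the set of lines. Only one property of lines is used:
\begin{quote}
$(*)$ for distinct $j,k\in I$ and any $c,d\in\mathbb F$ there is exactly one line
$\lambda$ with $\lambda(j)=c$ and $\lambda(k)=d$.
\end{quote}
Indeed $1,\dots,m$ are distinct modulo $q$, so $a+bj=c$, $a+bk=d$ has the unique
solution $b=(c-d)/(j-k)$, $a=c-bj$.

A gate of color $i$ has $m-1$ inputs while our trees are binary, so a gate is a comb
of $m-2$ inner nodes. The lowest node computes a line from two inputs, and the nodes
above pass the line upward and test it against one more input each. For $i\in I$ let
$e_i(1)<\dots<e_i(m-1)$ enumerate $I\setminus\{i\}$; when $i$ is fixed we abbreviate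
$j_t=e_i(t)$.

The alphabet consists of the points $(i,c)$ and of the letters $[i,p]$ with $i\in I$
and $1\le p\le m-2$. The values are the points, the \emph{auxiliary values}
$(i,p,\lambda)$ with $i\in I$, $2\le p\le m-2$, $\lambda\in\Lambda$, and an error
value $\bot$. A leaf labeled $(i,c)$ has value $(i,c)$. Inner nodes are evaluated,
with $j_t=e_i(t)$, by the rules
\begin{align*}
[i,m-2]\bigl((j_{m-2},c),(j_{m-1},d)\bigr)&=(i,m-2,\lambda)
  &&\text{where }\lambda(j_{m-2})=c,\ \lambda(j_{m-1})=d,\\
[i,p]\bigl((j_p,c),(i,p+1,\lambda)\bigr)&=(i,p,\lambda)
  &&\text{if }\lambda(j_p)=c\text{ and }2\le p<m-2,\\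
[i,1]\bigl((j_1,c),(i,2,\lambda)\bigr)&=(i,\lambda(i))
  &&\text{if }\lambda(j_1)=c .
\end{align*}
In all other cases the value of a node is $\bot$. In particular $\bot$ is
\emph{absorbing}: if some node has value $\bot$, then so does the root. The language
$L_m$ is the set of trees whose value is a point. It is regular by definition.

The \emph{gate} of color $i$ is the multicontext
\[
G_i=[i,1]\Bigl(\square_{j_1},[i,2]\bigl(\square_{j_2},\dots,
[i,m-2](\square_{j_{m-2}},\square_{j_{m-1}})\dots\bigr)\Bigr),
\]
and $\square_j$ is its \emph{input of color $j$}. Reading the rules from the bottom
up gives:
\begin{quote}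
$(\dagger)$ if the inputs $\square_j$ of $G_i$ receive values $z_j$, then the value
of $G_i$ is $(i,\lambda(i))$ if there is a line $\lambda$ with
$z_j=(j,\lambda(j))$ for all $j\neq i$, and $\bot$ otherwise.
\end{quote}
For $m=4$ we have $q=5$ and $G_1=[1,1]\bigl(\square_2,[1,2](\square_3,\square_4)\bigr)$;
see Figure~\ref{fig:gates}. With inputs $(3,3)$ and $(4,0)$ the node $[1,2]$ computes
the line $\lambda(j)=2+2j$, which has $\lambda(1)=4$ and $\lambda(2)=1$. The value of
the gate is $(1,4)$ if the remaining input is $(2,1)$, and $\bot$ otherwise.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=11mm]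
\begin{scope}[level 1/.style={sibling distance=20mm},level 2/.style={sibling distance=14mm}]
\node {$[1,1]$}
  child {node {$\square_2$}}
  child {node {$[1,2]$} child {node {$\square_3$}} child {node {$\square_4$}}};
\end{scope}
\begin{scope}[xshift=62mm,level 1/.style={sibling distance=30mm},level 2/.style={sibling distance=10mm}]
\node {$G_1$}
  child {node {$\square_2$}}
  child {node {$G_3$} child {node {$\square_1$}} child {node {$\square_2$}} child {node {$(4,0)$}}}
  child {node {$G_4$} child {node {$\square_1$}} child {node {$\square_2$}} child {node {$(3,0)$}}};
\end{scope}
\end{tikzpicture}
\caption{The case $m=4$. Left: the gate $G_1$ as a binary multicontext; the hole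
$\square_j$ expects a point of color $j$. Right: a multicontext built from three
gates, each drawn as one node with three inputs, that outputs a point of color $1$
and has holes of colors $1$ and $2$ only.}\label{fig:gates}
\end{figure}

\begin{lemma}\label{lem:types}
Every value is the value of some tree, and two trees are $L_m$-equivalent if and only
if they have the same value. Thus the $L_m$-types are the values.
\end{lemma}

\begin{proof}
A leaf labeled $[1,1]$ has value $\bot$ and a leaf labeled $(i,c)$ has value $(i,c)$.
The value $(i,p,\lambda)$ is taken by the subtree of $G_i$ rooted at $[i,p]$ when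
each input $\square_j$ is the leaf $(j,\lambda(j))$. Trees with the same value are
equivalent, so it remains to separate distinct values by contexts.

A point and a value that is not a point are separated by the empty context.

Let $(i,c)$ be a point and $z$ another point. Take a color $h\ne i$ and a line
$\lambda$ with $\lambda(i)=c$, and let $D$ be the gate $G_h$ with the leaf
$(g,\lambda(g))$ at each input of color $g\ne i$. By $(\dagger)$, the value $(i,c)$
in the remaining hole gives the point $(h,\lambda(h))$. If $z$ gave a point, then by
$(\dagger)$ we would have $z=(i,\mu(i))$ for a line $\mu$ that agrees with $\lambda$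
at the $m-2\ge2$ other inputs; then $\mu=\lambda$ by $(*)$ and $z=(i,c)$. So $z$
gives $\bot$.

Let $(i,p,\lambda)$ be an auxiliary value and $z$ another value that is not a point.
Let $D$ be the part of $G_i$ above the node $[i,p]$, with a hole in place of that
node and with leaves $(j_t,\lambda(j_t))$ at the inputs $\square_{j_t}$, $t<p$. The
value $(i,p,\lambda)$ gives the point $(i,\lambda(i))$. The value $z$ gives $\bot$
unless $z=(i,p,\mu)$ with $\mu(j_t)=\lambda(j_t)$ for all $t<p$. In that case it
gives $(i,\mu(i))$. The distinct lines $\mu,\lambda$ agree at $j_1$ because $p\ge2$,
so $\mu(i)\neq\lambda(i)$ by $(*)$, and composing $D$ with a context that separates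
the points $(i,\lambda(i))$ and $(i,\mu(i))$ finishes the proof.
\end{proof}

\subsection*{Sorted confusion in $L_m$}

With one sort for each color, the gates themselves form a sorted confusion.

\begin{proposition}\label{prop:msorts}
The language $L_m$ contains $m$-sorted confusion. Hence $L_m\notin CL$.
\end{proposition}

\begin{proof}
For $i\in I$ let $\Gamma_i=\{i\}\times\mathbb F$, $C_i=G_i$,
$\sigma_i(\square_j)=j$, and $\mathcal X_i=\{\nu_\lambda:\lambda\in\Lambda\}$ with
$\nu_\lambda(\square_j)=(j,\lambda(j))$. By $(\dagger)$,
$C_i[\nu_\lambda]=(i,\lambda(i))\in\Gamma_i$, which is (1). Given a point $(j,c)$ at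
$\square_j$ and an outcome $(i,d)$, property $(*)$ gives $\lambda$ with
$\lambda(j)=c$ and $\lambda(i)=d$, which is (2). Apply Theorem~\ref{thm:A}.
\end{proof}

Here the constraint is essential: it discards the inputs that are not collinear and
would produce $\bot\notin\Gamma_i$. Two of the $m$ sorts can be saved. A gate with
\emph{one} frozen input can still output any point, so points of colors $m-1$ and
$m$ can be manufactured from points of the remaining colors.

\begin{proposition}\label{prop:upper}
The language $L_m$ contains $(m-2)$-sorted confusion, and hence $r$-sorted confusion
for every $r\ge m-2$.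
\end{proposition}

\begin{proof}
Put $g=m-1$ and $h=m$. The sorts are the colors $i\in\{1,\dots,m-2\}$, with
$\Gamma_i=\{i\}\times\mathbb F$. Let $C_i$ be obtained from $G_i$ by plugging into
$\square_g$ the gate $G_g$ with the leaf $(h,0)$ at its input of color $h$, and into
$\square_h$ the gate $G_h$ with the leaf $(g,0)$ at its input of color $g$;
Figure~\ref{fig:gates} (right) shows $C_1$ for $m=4$. The remaining inputs of the
three gates are the holes of $C_i$; they have colors in $\{1,\dots,m-2\}$, and
$\sigma_i$ maps a hole to its color. Let $\mathcal X_i$ be the set of all valuations
$\nu$ with $\nu(v)\in\Gamma_{\sigma_i(v)}$ and $C_i[\nu]\ne\bot$. The outcomes are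
points of color $i$ by $(\dagger)$, so (1) holds.

Let $\lambda,\mu,\theta$ be lines with
\begin{equation}\label{eq:compatible}
\mu(g)=\lambda(g),\quad\mu(h)=0,\qquad\theta(h)=\lambda(h),\quad\theta(g)=0 .
\end{equation}
Give a hole of color $j$ the value $(j,\lambda(j))$, $(j,\mu(j))$ or $(j,\theta(j))$
according to whether it is an input of $G_i$, $G_g$ or $G_h$. By $(\dagger)$ the gate
$G_g$ outputs $(g,\lambda(g))$, the gate $G_h$ outputs $(h,\lambda(h))$, and $G_i$
outputs $(i,\lambda(i))$; so this valuation is in $\mathcal X_i$. Now let $v$ be a
hole of color $j$, and let $c,d\in\mathbb F$. We need lines satisfying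
\eqref{eq:compatible} with $\lambda(i)=d$ and with value $(j,c)$ at $v$; this proves
both (2) and $\mathcal X_i\neq\emptyset$. Each line is chosen by $(*)$ from two
conditions at distinct colors.
\begin{itemize}
\item If $v$ is an input of $G_i$, then $j\ne i$. Take $\lambda$ with
$\lambda(j)=c$, $\lambda(i)=d$, and then $\mu$ and $\theta$ as
\eqref{eq:compatible} dictates.
\item If $v$ is an input of $G_g$, take $\mu$ with $\mu(j)=c$, $\mu(h)=0$; then
$\lambda$ with $\lambda(g)=\mu(g)$, $\lambda(i)=d$; then $\theta$ with
$\theta(h)=\lambda(h)$, $\theta(g)=0$.
\item If $v$ is an input of $G_h$, take $\theta$ with $\theta(j)=c$, $\theta(g)=0$;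
then $\lambda$ with $\lambda(h)=\theta(h)$, $\lambda(i)=d$; then $\mu$ with
$\mu(g)=\lambda(g)$, $\mu(h)=0$.
\end{itemize}
The last assertion follows from $NC_{r+1}\subseteq NC_r$.
\end{proof}

\begin{remark}\label{rem:three}
Three colors do not suffice for a counterexample of this shape, because the same
construction then leaves one sort. Take $I=\{1,2,3\}$ and $\mathbb F=\mathbb F_3$;
a gate $G_i$ is a single node with two inputs. Every line has
$\lambda(1)+\lambda(2)+\lambda(3)=3a+6b=0$, so $G_i$ maps points $(j,c),(k,d)$ of the
two other colors to $(i,-c-d)$. Let $L$ be the set of trees of value $(1,0)$. The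
context $G_1\bigl(G_2(\square,(3,0)),(3,e)\bigr)$ maps $(1,c)$ to $(1,c-e)$, so the
three points of color $1$ have distinct types. The multicontext
$G_1\bigl(G_2(\square,(3,0)),G_3(\square,(2,0))\bigr)$ maps $(1,c),(1,c')$ to
$(1,c+c')$; as in Example~\ref{ex:basic}(a), it is a confusion with the trivial
constraint.
\end{remark}

\section{Few sorts force a constant outcome}\label{sec:lower}

We now show that $L_m$ has no $r$-sorted confusion for $r\le m-3$. The
multicontexts of a confusion are arbitrary, so we first show that avoiding $\bot$
forces them to be assembled from pieces of gates.

\subsection{The shape of a sorted confusion in $L_m$}\label{sec:shape}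

The \emph{kind} of a value other than $\bot$ is the letter of the inner nodes that
can produce it: a point $(i,c)$ has kind $[i,1]$ and $(i,p,\lambda)$ has kind
$[i,p]$. The kind $[i,p]$ has \emph{color} $i$ and \emph{level} $p$.

Let $(\Gamma_s,C_s,\sigma_s,\mathcal X_s)_{1\le s\le r}$ be an $r$-sorted confusion
for $L_m$, with $r\ge1$ arbitrary. As in Example~\ref{ex:basic}(c), no valuation in
$\mathcal X_s$ takes the value $\bot$: if $(\bot,v)$ were legal, then (2) would fail
for $\beta\in\Gamma_s\setminus\{\bot\}$, since $\nu(v)=\bot$ forces
$C_s[\nu]=\bot$. The value $\bot$ may still belong to $\Gamma_s$ as an outcome, so put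
\[
\Gamma^*_s=\Gamma_s\setminus\{\bot\}\ne\emptyset,\qquad
S=\{s:|\Gamma_s^*|\ge2\},\qquad
\mathcal Y_s=\{\nu\in\mathcal X_s:C_s[\nu]\neq\bot\}.
\]
The set $S$ is nonempty. Otherwise every hole $v$ of $C_1$ could receive only the
unique element of $\Gamma^*_{\sigma_1(v)}$, so $\mathcal X_1$ would have one element
and one outcome, whereas all $|\Gamma_1|\ge2$ types are outcomes by
Lemma~\ref{lem:basic}(b).

From now on only sorts $s\in S$ are considered. A hole $v$ of $C_s$ with
$\sigma_s(v)\notin S$ always receives the unique element of
$\Gamma^*_{\sigma_s(v)}$; we plug into it a fixed tree with that value. The result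
$C'_s$ has the same outcomes as $C_s$, its root is an inner node by
Lemma~\ref{lem:basic}(a), and its holes $v$ have $\sigma_s(v)\in S$. Each
$\nu\in\mathcal Y_s$ gives every node of $C'_s$ a value, and we call a node
\emph{constant} if this value is the same for all $\nu\in\mathcal Y_s$.

By (1) and Lemma~\ref{lem:basic}(b), the outcomes of the valuations in
$\mathcal Y_s$ are exactly the elements of $\Gamma_s^*$. Therefore
\begin{equation}\label{eq:root}
\text{the root of }C'_s\text{ is not constant, for every }s\in S .
\end{equation}
An inner node with a value other than $\bot$ is labeled by the kind of its value. So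
the root label of $C'_s$ is a kind $\kappa_s$, and all elements of $\Gamma^*_s$ have
kind $\kappa_s$. Put $\mathcal K=\{\kappa_s:s\in S\}$; then $1\le|\mathcal K|\le r$.
For $\nu\in\mathcal Y_s$ no node of $C'_s$ has value $\bot$, because $\bot$ is
absorbing. Hence every node of $C'_s$ has a kind that does not depend on
$\nu\in\mathcal Y_s$:
\begin{itemize}
\item a hole $v$ has kind $\kappa_{\sigma_s(v)}\in\mathcal K$;
\item an inner node is labeled by some $[i,p]$, has this kind, and its children have
the kinds required by the evaluation rule for $[i,p]$;
\item a leaf that is not a hole is labeled by a point $(i,c)$, has kind $[i,1]$, and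
is constant.
\end{itemize}
A node of kind $[i,1]$ is called a \emph{point node of color $i$}.

Let $u$ be an inner node of $C'_s$ labeled $[i,p]$, and $j_t=e_i(t)$. The
\emph{spine} of $u$ is the sequence $u=u_p,u_{p+1},\dots$ in which $u_{t+1}$ is the
right child of $u_t$ as long as $u_t$ is inner and $t<m-2$. The node $u_t$ has kind
$[i,t]$, and for $t>p$ it is a hole or an inner node, since labeled leaves have level
$1$. So the spine either ends in a hole $u_t$ with $t>p$ and $[i,t]\in\mathcal K$,
in which case we say it is \emph{cut at $t$}, or it reaches an inner node
$u_{m-2}$ and is \emph{complete}. The \emph{exposed} nodes of $u$ are the left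
children of the inner nodes of the spine, together with the right child of $u_{m-2}$
if the spine is complete. They are point nodes, one of each of the colors
\begin{equation}\label{eq:exposed}
j_p,\dots,j_{t-1}\ \text{ if the spine is cut at }t,\qquad
j_p,\dots,j_{m-1}\ \text{ if it is complete.}
\end{equation}

\begin{lemma}[Rigidity]\label{lem:rigid}
If two exposed nodes of an inner node $u$ of $C'_s$ are constant, then $u$ is
constant.
\end{lemma}

\begin{proof}
Let $u$ be labeled $[i,p]$ and fix $\nu\in\mathcal Y_s$. The last node of the spine
has level at least $2$, so its value is $(i,t,\lambda)$ for some line $\lambda$. No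
value is $\bot$, so by the evaluation rules the exposed node of color $j$ has value
$(j,\lambda(j))$, and $u$ has value $(i,p,\lambda)$ if $p\ge2$ and $(i,\lambda(i))$
if $p=1$. Two constant exposed nodes have distinct colors, so by $(*)$ the line
$\lambda$ is the same for all $\nu\in\mathcal Y_s$.
\end{proof}

\subsection{One sort and four colors}\label{sec:four}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:msorts}, $L_4\notin CL$. Suppose that $L_4$ contains
confusion, and apply Section~\ref{sec:shape} with $m=4$, $r=1$. Then $S=\{1\}$, and
all holes of $C=C'_1$ have the same kind $\kappa_1=[i,p]$ as the root, with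
$p\in\{1,2\}$.

\emph{Every point node $u$ of a color $h\neq i$ is constant.} We use induction on the
height of the subtree of $C$ at $u$. The node $u$ is not a hole, because holes have
color $i$. If it is a leaf, it is constant. Otherwise it is labeled $[h,1]$, and its
spine is complete, again because holes have color $i$. So $u$ has three exposed
nodes, with the three colors in $I\setminus\{h\}$. One of these colors is $i$; the
two other exposed nodes are constant by induction, and $u$ is constant by
Lemma~\ref{lem:rigid}.

The spine of the root is complete: for $p=2$ it consists of the root alone, and for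
$p=1$ the right child of the root has kind $[i,2]\neq\kappa_1$ and is not a hole. So
the root has at least two exposed nodes, their colors differ from $i$, and they are
constant. By Lemma~\ref{lem:rigid} the root is constant, contradicting
\eqref{eq:root}. Thus $L_4\in NC\setminus CL$, and $CL\subseteq NC$ by
Theorem~\ref{thm:A}.
\end{proof}

The fourth color is used in the induction step: a gate of color $h$ has two inputs
whose color is neither $h$ nor $i$. With three colors it has one, and
Remark~\ref{rem:three} shows that the conclusion fails.

\subsection{The general lower bound}\label{sec:general}

With several sorts the first step of the argument survives: colors that carry no hole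
are frozen. The new difficulty is that holes of level at least $2$ can cut spines, so
that a node exposes only some of the colors. Each cut costs a sort, however, and a
count shows that $m-3$ sorts cannot pay for enough cuts.

\begin{proposition}\label{prop:lower}
The language $L_m$ has no $r$-sorted confusion for $1\le r\le m-3$.
\end{proposition}

\begin{proof}
Suppose it has one, and use the notation of Section~\ref{sec:shape}. Let $E$ be the
set of colors of kinds in $\mathcal K$, and for $i\in E$ let $c_i\ge1$ be the number
of kinds in $\mathcal K$ of color $i$. Since $\sum_{i\in E}c_i=|\mathcal K|\le r$ and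
each term is at least $1$,
\begin{equation}\label{eq:count}
|E|\le r,\qquad |E|-1+c_i\le r\quad(i\in E).
\end{equation}
Steps 1 and 3 below are statements about the nodes of $C'_s$ for every $s\in S$.

\emph{Step 1: every point node $u$ of a color $h\notin E$ is constant.} We use
induction on height. Holes have colors in $E$, so $u$ is not a hole. If $u$ is a
leaf, it is constant. Otherwise it is labeled $[h,1]$ and its spine is complete, so
it exposes all colors in $I\setminus\{h\}$. Of these,
$m-1-|E|\ge m-1-r\ge2$ lie outside $E$, and the corresponding exposed nodes are
constant by induction. Lemma~\ref{lem:rigid} applies.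

\emph{Step 2: locating the colors outside $E$.} Fix $i\in E$, write $j_t=e_i(t)$ and
$c=c_i$, let $p_1<\dots<p_c$ be the levels $p$ with $[i,p]\in\mathcal K$, and put
$p_{c+1}=m$. These levels cut $I\setminus\{i\}=\{j_1,\dots,j_{m-1}\}$ into the
blocks
\[
W_0=\{j_t:1\le t<p_1\},\qquad W_e=\{j_t:p_e\le t<p_{e+1}\}\quad(1\le e\le c).
\]
Let $1\le e\le c$ and choose $s\in S$ with $\kappa_s=[i,p_e]$. The spine of the root
of $C'_s$ is complete or is cut at a level $p_{e'}$ with $e<e'\le c$; by
\eqref{eq:exposed} the root exposes all colors in $W_e$ in both cases. If
$|W_e\setminus E|\ge2$, the root would be constant by Step 1 and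
Lemma~\ref{lem:rigid}, contradicting \eqref{eq:root}. So $|W_e\setminus E|\le1$ for
$1\le e\le c$. All $m-|E|$ colors outside $E$ lie in $I\setminus\{i\}$, so
\eqref{eq:count} gives
\[
|W_0\setminus E|\ \ge\ m-|E|-c_i\ \ge\ m-r-1\ \ge\ 2 .
\]
In particular $W_0\ne\emptyset$, that is, $p_1\ge2$. This holds for every $i\in E$,
so no kind in $\mathcal K$ has level $1$ and no hole is a point node.

\emph{Step 3: every point node is constant.} For colors outside $E$ this is Step 1.
Let $u$ be a point node of color $i\in E$. It is not a hole by Step 2, and if it is a
leaf it is constant. Otherwise it is labeled $[i,1]$, and its spine is complete or is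
cut at a level $t\ge p_1$. By \eqref{eq:exposed} it exposes all colors in $W_0$, at
least two of which lie outside $E$. The corresponding nodes are constant by Step 1,
and Lemma~\ref{lem:rigid} applies.

\emph{Step 4: the contradiction.} Take $i\in E$, let $p=p_c$ be the largest level with
$[i,p]\in\mathcal K$, and choose $s\in S$ with $\kappa_s=[i,p]$. The spine of the root
of $C'_s$ cannot be cut, so the root exposes the $m-p\ge2$ colors
$j_p,\dots,j_{m-1}$. The exposed nodes are constant by Step 3, so the root is constant
by Lemma~\ref{lem:rigid}, contradicting \eqref{eq:root}.
\end{proof}

The hypothesis $r\le m-3$ enters through the inequality $m-1-r\ge2$ in Steps 1 and 2.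
For $r=m-2$ the confusion of Proposition~\ref{prop:upper} has $E=\{1,\dots,m-2\}$,
and Step 1 fails: the gate $G_{m-1}$ has only one input of a color outside $E$.

\begin{proof}[Proof of Theorem~\ref{thm:hierarchy}]
The language $L_m$ is not in $CL$ by Proposition~\ref{prop:msorts}. It contains
$r$-sorted confusion for $r\ge m-2$ by Proposition~\ref{prop:upper} and for no
$r\le m-3$ by Proposition~\ref{prop:lower}. Taking $m=r+3$ we get
$L_{r+3}\in NC_r$ and $L_{r+3}\notin NC_{r+1}$, so the inclusion
$NC_{r+1}\subseteq NC_r$ is strict. Finally $CL\subseteq NC_r$ by
Theorem~\ref{thm:A}, and this inclusion is strict because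
$L_{r+3}\in NC_r\setminus CL$.
\end{proof}

Theorem~\ref{thm:A} gives $CL\subseteq\bigcap_{r\ge1}NC_r$. Each $L_m$ contains
sorted confusion and so lies outside this intersection. Whether
$CL=\bigcap_{r\ge1}NC_r$ is not decided here.

\begin{thebibliography}{1}
\bibitem{source}
\emph{Decidable Properties of Tree Languages},
\texttt{https://www.mimuw.edu.pl/\textasciitilde bojan/papers/phd.pdf}.
\end{thebibliography}
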